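\title{Ideal GMRES for normal matrices: $k+1$ eigenvalues do not suffice up to a constant}

\begin{abstract}
For a set $\Omega$ of $n$ distinct nonzero complex numbers, let $M_k^\Omega$ be the minimum of $\max_{\lambda\in\Omega}|q(\lambda)|$ over polynomials $q$ of degree at most $k$ with $q(0)=1$. For a set $S$ of $k+1$ points, $M_k^S$ is given by an explicit formula. It has been conjectured that every $\Omega$ has a subset $S$ of $k+1$ points with $M_k^\Omega\le\frac4\pi M_k^S$. We disprove this by an explicit example with $n=9$ and $k=4$, and we show that no absolute constant can replace $4/\pi$: the worst ratio lies between $2(\sqrt2-1)\mu^{\alpha}$ and $\sqrt\mu$, where $\mu=\min(k+1,n-k)$ and $\alpha=\log_4\frac{1+\sqrt2}{2}\approx0.1358$. For $k=1$ and $n\ge 3$ the worst ratio equals $2/\sqrt3$. The lower bounds come from nested clusters of roots of unity, the upper bound from a random choice of $S$.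
\end{abstract}

\section{Introduction}

Let $\mathcal P_k$ be the space of complex polynomials of degree at most $k$, and write $\|g\|_X=\max_{z\in X}|g(z)|$ for a finite set $X\subset\mathbb C$. Let $\Omega$ be a set of $n$ distinct nonzero complex numbers, let $1\le k\le n-1$, and put
\begin{equation}\label{eq:M}
M_k^\Omega=\min_{p\in\mathcal P_{k-1}}\|1-zp(z)\|_\Omega=\min\{\|q\|_\Omega:\ q\in\mathcal P_k,\ q(0)=1\}.
\end{equation}
We define $M_k^S$ in the same way for every subset $S\subseteq\Omega$ with at least $k+1$ points. The number $M_k^\Omega$ measures how small a polynomial of degree at most $k$ can be on $\Omega$ when it equals $1$ at the origin. The choice $q=1$ shows $M_k^\Omega\le1$, and $M_k^\Omega>0$ because a nonzero polynomial of degree at most $k$ cannot vanish at $k+1$ points. The origin is excluded because a set containing it has $M_k=1$.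

If $A$ is a nonsingular normal matrix with eigenvalues $\Omega$, then $\|q(A)\|_2=\|q\|_\Omega$ by unitary diagonalization, so $M_k^\Omega=\min_p\|I-Ap(A)\|_2$. This is the ideal GMRES quantity. The GMRES method for $Ax=b$ produces after $k$ steps the residual $r_k=q(A)r_0$ of least Euclidean norm among all $q\in\mathcal P_k$ with $q(0)=1$, so $\|r_k\|\le M_k^\Omega\|r_0\|$ for every initial residual $r_0$.

For exactly $k+1$ points the problem \eqref{eq:M} is solved by interpolation (Lemma~\ref{lem:dual} below):
\begin{equation}\label{eq:lagrange}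
\frac1{M_k^S}=\sum_{s\in S}\ \prod_{s'\in S\setminus\{s\}}\frac{|s'|}{|s-s'|}\qquad(|S|=k+1).
\end{equation}
Since $M_k^S\le M_k^\Omega$ for $S\subseteq\Omega$, every subset of $k+1$ points gives an explicit lower bound for $M_k^\Omega$. How good is the best of these bounds? The following facts are quoted in \cite{problem}. If $\Omega\subset\mathbb R$, some $S\subseteq\Omega$ with $|S|=k+1$ has $M_k^S=M_k^\Omega$. In the complex case a subset $S$ with $M_k^S=M_k^\Omega$ may need up to $2k+1$ points, but by Liesen and Tich\'y \cite{LT} there is always $S\subseteq\Omega$ with $|S|=k+1$ and $M_k^\Omega\le\sqrt{(k+1)(n-k)}\,M_k^S$. The conjecture posed in \cite{problem} is that $k+1$ points characterize $M_k^\Omega$ up to an absolute constant also in the complex case: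
\begin{quote}
\emph{for every $\Omega$ and every $k$ there is $S\subseteq\Omega$ with $|S|=k+1$ and $M_k^\Omega\le\frac4\pi M_k^S$.}
\end{quote}
The constant is a natural one. For the $N$th roots of unity and $k=N-2$ the ratio $M_k^\Omega/M_k^S$ can be computed by hand; it stays below $4/\pi$ and tends to $4/\pi$ as $N\to\infty$ (Section~\ref{sec:roots}).

For $1\le k\le n-1$ define the worst ratio
\[
\rho(n,k)=\sup_{|\Omega|=n}\ \frac{M_k^\Omega}{\max_{S\subseteq\Omega,\ |S|=k+1}M_k^S},
\]
the supremum taken over all sets of $n$ distinct nonzero complex numbers. Then $\rho(n,k)\ge1$, and the conjecture says that $\rho(n,k)\le4/\pi$ for all $n$ and $k$. It is false.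

\begin{theorem}\label{thm:nine}
Let $\delta=10^{-3}$ and $\Omega=\{\lambda\in\mathbb C:(\lambda^3-1)^3=\delta^3\}$, so that $n=9$. Then $M_4^\Omega=\delta$, and $M_4^\Omega\ge1.326\,M_4^S$ for every $S\subset\Omega$ with $|S|=5$, while $4/\pi<1.2733$.
\end{theorem}

\begin{theorem}\label{thm:two}
Let $\mu=\min(k+1,n-k)$ and $\alpha=\log_4\frac{1+\sqrt2}2\approx0.1358$. Then
\[
2(\sqrt2-1)\,\mu^\alpha\ \le\ \rho(n,k)\ \le\ \sqrt\mu\qquad(1\le k\le n-1).
\]
Moreover, $\rho(n,k)\ge4/3>4/\pi$ whenever $k\ge4$ and $n\ge k+5$.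
\end{theorem}

\begin{theorem}\label{thm:one}
For all $n\ge3$ we have $\rho(n,1)=2/\sqrt3<4/\pi$.
\end{theorem}

By Theorem~\ref{thm:two}, $\rho$ is unbounded, so no absolute constant can replace $4/\pi$; the conjecture fails for all pairs $(n,k)$ with $k\ge4$ and $n\ge k+5$; and the factor $\sqrt{(k+1)(n-k)}$ improves to $\sqrt{\min(k+1,n-k)}$. We do not settle the exact growth exponent of $\rho$, nor the bound $4/\pi$ for the pairs $(n,k)$ with $k\ge2$ not covered above, for example $n=k+2$.

The cube roots of unity with $k=1$ give the ratio $2/\sqrt3$. The idea of the lower bounds is that such losses multiply when each root of unity is replaced by a small cluster that is itself a bad configuration. One nesting of the cube roots gives $(2/\sqrt3)^2=4/3$, which is Theorem~\ref{thm:nine} (Section~\ref{sec:nine}); repeated nesting gives a power of $\mu$ (Section~\ref{sec:lower}). The upper bound (Section~\ref{sec:upper}) rests on a probability measure on at most $2k+1$ points that certifies the value $M_k^\Omega$. The same measure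 yields the sharp result for $k=1$ (Section~\ref{sec:k1}).

\section{Duality and averaging}\label{sec:tools}

We shall meet two extremal problems on $\mathcal P_k$, one normalized by the value at $0$ and one by the coefficient of $z^k$, and we treat them together. Let $k\ge0$ and let $X\subset\mathbb C$ be finite with $|X|\ge k+1$. Then $\|\cdot\|_X$ is a norm on $\mathcal P_k$, with compact unit ball. For a nonzero linear functional $\varphi$ on $\mathcal P_k$ let $\|\varphi\|_X=\max\{|\varphi(q)|:\|q\|_X\le1\}$. Rescaling $q$ to $q/\varphi(q)$ shows that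
\begin{equation}\label{eq:scale}
\min\{\|q\|_X:\ q\in\mathcal P_k,\ \varphi(q)=1\}=\frac1{\|\varphi\|_X},
\end{equation}
and that the minimum is attained. In particular, $1/M_k^\Omega$ is the norm of the functional $q\mapsto q(0)$.

\begin{lemma}\label{lem:dual}
\begin{enumerate}
\item[(a)] There is $c\in\mathbb C^X$ with $\varphi(q)=\sum_{x\in X}c_xq(x)$ for all $q\in\mathcal P_k$ and $\sum_{x}|c_x|=\|\varphi\|_X$.
\item[(b)] If $|X|=k+1$, then $\|\varphi\|_X=\sum_{x\in X}|\varphi(\ell_x)|$, where $\ell_x(z)=\prod_{x'\in X\setminus\{x\}}\frac{z-x'}{x-x'}$ are the Lagrange basis polynomials. In particular, \eqref{eq:lagrange} holds.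
\end{enumerate}
\end{lemma}

\begin{proof}
Every linear functional on $\mathbb C^X$ has the form $f\mapsto\sum_xc_xf(x)$, and its norm with respect to the maximum norm is $\sum_x|c_x|$, attained at any $f$ with $f(x)=\overline{c_x}/|c_x|$ where $c_x\ne0$ and $f(x)=0$ elsewhere. Restriction to $X$ identifies $\mathcal P_k$ with a subspace of $\mathbb C^X$. By the Hahn--Banach theorem, a linear functional on a subspace of a normed space extends to the whole space with the same norm; this gives (a). If $|X|=k+1$, the subspace is all of $\mathbb C^X$, and $q=\sum_xq(x)\ell_x$ gives $c_x=\varphi(\ell_x)$; this is (b). For $\varphi(q)=q(0)$ we have $|\ell_s(0)|=\prod_{s'\ne s}|s'|/|s-s'|$, and \eqref{eq:lagrange} follows from \eqref{eq:scale}.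
\end{proof}

All our examples have rotational symmetry, which allows us to discard most coefficients of a competing polynomial.

\begin{lemma}\label{lem:avg}
Let $\omega=e^{2\pi i/N}$, let $X$ be a finite set with $\omega X=X$, let $q$ be a polynomial and $h$ an integer. Let $q^{[h]}$ be the sum of those terms of $q$ whose exponent is congruent to $h$ modulo $N$. Then $\|q^{[h]}\|_X\le\|q\|_X$.
\end{lemma}

\begin{proof}
The average $\frac1N\sum_{a=0}^{N-1}\omega^{a(j-h)}$ is $1$ if $j\equiv h\pmod N$ and $0$ otherwise. Hence $q^{[h]}(u)=\frac1N\sum_{a=0}^{N-1}\omega^{-ah}q(\omega^au)$, and $\omega^au\in X$ for $u\in X$.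
\end{proof}

\section{Roots of unity and the constant $4/\pi$}\label{sec:roots}

Let $N\ge3$, $\omega=e^{2\pi i/N}$, and let $\Omega$ be the set of $N$th roots of unity. If $q(0)=1$ and $\deg q\le N-1$, then $q^{[0]}=1$, so Lemma~\ref{lem:avg} gives $\|q\|_\Omega\ge1$. Thus $M_k^\Omega=1$ for $1\le k\le N-1$.

Take $k=N-2$. A subset of $k+1$ points omits one root $\omega^{a_0}$. Evaluating the derivative of $z^N-1$ at $\omega^a$ gives
\begin{equation}\label{eq:prodN}
\prod_{a'\ne a}|\omega^a-\omega^{a'}|=N ,
\end{equation}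
so the term of $\omega^a$ in \eqref{eq:lagrange} equals $|\omega^a-\omega^{a_0}|/N$. Since $|\omega^j-1|=2\sin\frac{\pi j}N$, we obtain $1/M_k^S=\tau_N$ for every such $S$, where
\begin{equation}\label{eq:tau}
\tau_N=\frac1N\sum_{a\ne a_0}|\omega^a-\omega^{a_0}|=\frac1N\sum_{j=1}^{N-1}2\sin\frac{\pi j}N=\frac2N\cot\frac\pi{2N}.
\end{equation}
The last equality is the imaginary part of $\sum_{j=0}^{N-1}e^{i\pi j/N}=2/(1-e^{i\pi/N})=1+i\cot\frac{\pi}{2N}$. Hence $\rho(N,N-2)\ge\tau_N$. The first values are $\tau_3=2/\sqrt3$ and $\tau_4=(1+\sqrt2)/2$. With $x=\pi/(2N)$ we have $\tau_N=\frac4\pi\,x\cot x$, and $x\cot x<1$ tends to $1$ as $x\to0$. So $\tau_N<4/\pi$ and $\tau_N\to4/\pi$: no smaller constant could work in the conjecture.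

In the smallest case $N=3$, $k=1$, everything is visible. The value $M_1^\Omega=1$ needs all three points, while each pair has $1/M_1^S=\frac1{\sqrt3}+\frac1{\sqrt3}$, that is, $M_1^S=\sqrt3/2$. The lower bound for $M_k^\Omega$ comes from the symmetry of $\Omega$, and $S$ is exactly one point short of sharing this symmetry.

\section{Nine points: proof of Theorem~\ref{thm:nine}}\label{sec:nine}

To incur the loss $2/\sqrt3$ twice, we replace each cube root of unity by a small, nearly equilateral triangle. Let $\omega=e^{2\pi i/3}$, $v_b=1+\delta\omega^b$ for $b=0,1,2$, and let $x_b=v_b^{1/3}$ be the principal cube root. The equation $(\lambda^3-1)^3=\delta^3$ says that $\lambda^3\in\{v_0,v_1,v_2\}$, so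
\[
\Omega=\{\omega^ax_b:\ a,b\in\{0,1,2\}\}.
\]
The $v_b$ are distinct and nonzero, so these are nine distinct nonzero points. We call the three points with a given $a$ a \emph{branch}; see Figure~\ref{fig:nine}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[gray,dashed] (0,0) circle (1.8);
\node at (0,0) {$0$};
\foreach \a/\b in {0/0,0/120,120/120,120/240,240/240}
  \fill[shift={(\a:1.8)}] (\b:0.36) circle (2.2pt);
\foreach \a/\b in {0/240,120/0,240/0,240/120}
  \draw[shift={(\a:1.8)},fill=white] (\b:0.36) circle (2.2pt);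
\node at (0:2.9) {$a=0$};
\node at (125:2.75) {$a=1$};
\node at (235:2.75) {$a=2$};
\end{tikzpicture}
\caption{Schematic picture of the solutions of $(\lambda^3-1)^3=\delta^3$: three clusters (branches $a=0,1,2$) of three points near the cube roots of unity, with the cluster radius, about $\delta/3$, exaggerated. The filled dots form a five-point subset with two, two and one points in the branches. The dashed curve is the unit circle.}
\label{fig:nine}
\end{figure}

Consider first the leading order as $\delta\to0$. Since $x_b\approx1+\delta\omega^b/3$, each branch is a triangle of side about $\delta/\sqrt3$, points of different branches are at distance about $\sqrt3$, and all points have modulus about $1$. If $S$ has three points in one branch, then \eqref{eq:lagrange} contains a term of order $\delta^{-2}$. Otherwise the five points are distributed as $(2,2,1)$, and four terms are each about $\frac{\sqrt3}\delta\cdot\bigl(\frac1{\sqrt3}\bigr)^3=\frac1{3\delta}$. So $1/M_4^S$ is at least about $\frac4{3\delta}$, to be compared with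 $1/M_4^\Omega=1/\delta$. One factor $2/\sqrt3$ arises because $S$ uses two points of a triangle, the other because only two branches out of three contribute at order $1/\delta$. We now make this exact.

\subsection*{The value $M_4^\Omega=\delta$} The polynomial $1-\lambda^3$ has modulus $\delta$ on $\Omega$, so $M_4^\Omega\le\delta$. Conversely, let $q\in\mathcal P_4$ with $q(0)=1$. Since $\omega\Omega=\Omega$, Lemma~\ref{lem:avg} with $N=3$, $h=0$ gives $q^{[0]}(\lambda)=1+c\lambda^3$ for some $c$, and $\|q\|_\Omega\ge\max_b|1+cv_b|$. To bound this maximum we look for a combination of the three values $1+cv_b$ that does not depend on $c$. Its phases should undo those of the expected extremal values $1-v_b=-\delta\omega^b$, so we try coefficients $p_b\omega^{-b}$ with a probability vector $p$. Let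
\[
p_0=\frac{1-2\delta}3,\qquad p_1=p_2=\frac{1+\delta}3 .
\]
These are positive with sum $1$, and $\omega^{-1}+\omega^{-2}=-1$ gives $\sum_bp_b\omega^{-b}=p_0-p_1=-\delta$. Therefore $\sum_bp_b\omega^{-b}v_b=\sum_bp_b\omega^{-b}+\delta\sum_bp_b=0$, and
\[
\sum_bp_b\,\omega^{-b}(1+cv_b)=-\delta\qquad\text{for every }c .
\]
The left side has modulus at most $\max_b|1+cv_b|$, so $\|q\|_\Omega\ge\delta$.

\subsection*{Distances} Let $\eta=\delta/2$. The Taylor coefficients of $1-(1-t)^{1/3}$ at $t=0$ are nonnegative. Substituting $t=-\delta\omega^b$ gives $|x_b-1|\le1-(1-\delta)^{1/3}$, and this is at most $\eta$ because $(1-\delta/2)^3\le1-\frac32\delta+\frac34\delta^2\le1-\delta$. So every point $\omega^ax_b$ lies within $\eta$ of $\omega^a$ and has modulus at least $1-\eta$. Let $s\ne s'$ in $\Omega$.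

If $s,s'$ lie in different branches, then $|s-s'|\le\sqrt3+2\eta$, so
\[
\frac{|s'|}{|s-s'|}\ge A:=\frac{1-\eta}{\sqrt3+2\eta}=\frac1{\sqrt3}\cdot\frac{1-\eta}{1+2\eta/\sqrt3}.
\]
If $s,s'$ lie in the same branch, then $|s-s'|=|x-y|$ with $x=x_b$, $y=x_{b'}$, $b\ne b'$. We have $|xy-1|\le|x-1||y|+|y-1|\le2\eta+\eta^2$, and the same inequality with $y$ replaced by $x$ or $x$ by $y$ bounds $|x^2-1|$ and $|y^2-1|$. Hence $|x^2+xy+y^2|\ge3(1-2\eta-\eta^2)$, and $\sqrt3\,\delta=|v_b-v_{b'}|=|x-y|\,|x^2+xy+y^2|$ yields
\[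
\frac{|s'|}{|s-s'|}\ge B:=\frac{\sqrt3}\delta\,(1-\eta)(1-2\eta-\eta^2).
\]
Below we use $(1-\eta)^4\ge1-4\eta$, $2\eta+\eta^2\le3\eta$, $(1+t)^{-j}\ge1-jt$ for $t\ge0$, and $\prod(1-t_j)\ge1-\sum t_j$ for $t_j\in[0,1]$.

\subsection*{All five-point subsets} Let $S\subset\Omega$ with $|S|=5$. The numbers of points of $S$ in the three branches are at most $3$ and sum to $5$, so up to order they are $(2,2,1)$, $(3,1,1)$ or $(3,2,0)$.

In the case $(2,2,1)$, each of the four points in the two doubly occupied branches has one partner in its branch and three points of $S$ in other branches. We keep these four terms of \eqref{eq:lagrange}. Since $6\eta/\sqrt3\le4\eta$ and $11\eta=0.0055$,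
\[
\frac1{M_4^S}\ge4BA^3=\frac4{3\delta}\cdot\frac{(1-\eta)^4(1-2\eta-\eta^2)}{(1+2\eta/\sqrt3)^3}\ge\frac4{3\delta}\,(1-4\eta-3\eta-4\eta)=\frac{1.326}\delta .
\]
In the other two cases some branch lies in $S$. A point of it has two partners in its branch and two points of $S$ elsewhere. Its term alone gives, with $4\eta/\sqrt3\le3\eta$,
\[
\frac1{M_4^S}\ge B^2A^2=\frac1{\delta^2}\cdot\frac{(1-\eta)^4(1-2\eta-\eta^2)^2}{(1+2\eta/\sqrt3)^2}\ge\frac{1-4\eta-6\eta-3\eta}{\delta^2}\ge\frac{0.99}{\delta^2}=\frac{990}\delta .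
\]
Thus $M_4^S\le\delta/1.326=M_4^\Omega/1.326$ for every $S$, and $1.326>1.2733>4/\pi$. This proves Theorem~\ref{thm:nine}. \qed

\section{Nested clusters: the lower bounds in Theorem~\ref{thm:two}}\label{sec:lower}

\subsection{The monic problem}
We want to repeat the nesting. In Section~\ref{sec:nine}, averaging reduced the problem to one for the points $v=1+\delta y$, $y^3=1$, normalized at $v=0$, that is, at $y=-1/\delta$. As $\delta\to0$ this point recedes to infinity, and a normalization at a distant point becomes a normalization of the leading coefficient. So the inner problem differs in kind from the outer one. To iterate, we use the leading coefficient at every level and return to \eqref{eq:M} at the end.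

For finite $X\subset\mathbb C$ and $0\le k\le|X|-1$ let
\[
t_k(X)=\min\{\|q\|_X:\ q\text{ monic},\ \deg q=k\}.
\]
This is \eqref{eq:scale} for the functional that takes $q$ to its coefficient of $z^k$; here $0\in X$ is allowed. That coefficient of $\ell_s$ is $\prod_{s'\ne s}(s-s')^{-1}$, so Lemma~\ref{lem:dual}(b) gives
\begin{equation}\label{eq:Lambda}
\frac1{t_k(S)}=\Lambda(S):=\sum_{s\in S}\ \prod_{s'\in S\setminus\{s\}}\frac1{|s-s'|}\qquad(|S|=k+1).
\end{equation}
Put
\[
\kappa_k(X)=\frac{t_k(X)}{\max_{S\subseteq X,\ |S|=k+1}t_k(S)},\qquad\kappa(n,k)=\sup_{|X|=n}\kappa_k(X).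
\]
Since $t_0\equiv1$, we have $\kappa(1,0)=1$.

\begin{lemma}\label{lem:A}
$\rho(n,k)\ge\kappa(n,k)$ for $1\le k\le n-1$.
\end{lemma}

\begin{proof}
Fix $X$ with $|X|=n$, let $Y\subseteq X$ with $|Y|\ge k+1$, and let $z\notin X$. Translating by $z$ in \eqref{eq:scale} gives $1/M_k^{Y-z}=\max\{|q(z)|:q\in K\}$, where $K=\{q\in\mathcal P_k:\|q\|_Y\le1\}$. The set $K$ is compact, so the coefficients of its elements are bounded, and $z^{-k}q(z)$ tends to the coefficient of $z^k$ in $q$ uniformly on $K$ as $|z|\to\infty$. Hence $|z|^kM_k^{Y-z}\to t_k(Y)$. Applying this to $Y=X$ and to the finitely many subsets with $k+1$ points, we see that the ratio in the definition of $\rho$ for $\Omega=X-z$ tends to $\kappa_k(X)$.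
\end{proof}

\subsection{Lifting}
The next lemma is the heart of the construction: pulling a small copy of a configuration back by $u\mapsto u^N$ multiplies the ratio by $\tau_N$.

\begin{lemma}\label{lem:B}
Let $N\ge3$ and $m\ge d+1\ge1$. Then $\kappa\bigl(Nm,\,N(d+1)-2\bigr)\ge\tau_N\,\kappa(m,d)$.
\end{lemma}

\begin{proof}
Fix $Y$ with $|Y|=m$, and put $k=N(d+1)-2=Nd+N-2$ and $\omega=e^{2\pi i/N}$. For small $\delta>0$ let
\[
X_\delta=\{u:\ u^N\in1+\delta Y\}=\{u_a(y):\ 0\le a\le N-1,\ y\in Y\},\qquad u_a(y)=\omega^a(1+\delta y)^{1/N},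
\]
with the principal root. The numbers $1+\delta y$ are distinct and nonzero, so $|X_\delta|=Nm$, and $\omega X_\delta=X_\delta$. All limits and $o(1)$ terms refer to $\delta\to0$; note that $u_a(y)\to\omega^a$.

\emph{The whole set.} Let $q$ be monic of degree $k$. Then $q^{[k]}$ is monic of degree $k$ and contains only exponents congruent to $N-2$ modulo $N$, so $q^{[k]}(u)=u^{N-2}P(u^N)$ with $P$ monic of degree $d$. The polynomial $y\mapsto\delta^{-d}P(1+\delta y)$ is monic of degree $d$, so $|P(1+\delta y)|\ge\delta^dt_d(Y)$ for some $y\in Y$. Since $\min_{X_\delta}|u|\to1$, Lemma~\ref{lem:avg} gives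
\begin{equation}\label{eq:Bwhole}
t_k(X_\delta)\ge(1-o(1))\,\delta^d\,t_d(Y).
\end{equation}

\emph{Subsets.} A set $S\subset X_\delta$ with $|S|=k+1$ corresponds to sets $T_0,\dots,T_{N-1}\subseteq Y$, where $T_a=\{y:u_a(y)\in S\}$, with $\sum_a|T_a|=N(d+1)-1$. There are finitely many such patterns, independent of $\delta$; fix one. For $u=u_a(y)$ and $u'=u_a(y')$ in the same branch, $\delta(y-y')=u^N-u'^N=(u-u')\sum_{j=0}^{N-1}u^ju'^{N-1-j}$, and the last sum tends to $N\omega^{a(N-1)}$. Hence
\[
|u_a(y)-u_a(y')|=\frac\delta N\,|y-y'|\,(1+o(1)),\qquad|u_a(y)-u_{a'}(y')|\to|\omega^a-\omega^{a'}|\quad(a\ne a').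
\]
Let $\theta=\max_{T\subseteq Y,\,|T|=d+1}t_d(T)$, so that $\Lambda(T)\ge1/\theta$ whenever $|T|=d+1$. We claim that $\liminf\delta^d\Lambda(S)\ge\tau_N/\theta$.

Suppose that $|T_a|\ge d+2$ for some $a$. The term of $\Lambda(S)$ belonging to a point of branch $a$ is the reciprocal of a product of bounded distances, at least $d+1$ of which are $O(\delta)$. It is therefore at least a positive constant times $\delta^{-(d+1)}$, and $\delta^d\Lambda(S)\to\infty$.

Otherwise $|T_a|\le d+1$ for all $a$. Since the sum of the $|T_a|$ is $N(d+1)-1$, exactly one index $a_0$ has $|T_{a_0}|=d$ and all others have $|T_a|=d+1$. Let $a\ne a_0$ and $y\in T_a$. The product of the distances from $u_a(y)$ to the other $d$ points of $S$ in branch $a$ is $(\delta/N)^d\prod_{y'\in T_a\setminus\{y\}}|y-y'|\,(1+o(1))$. By \eqref{eq:prodN}, the product of the distances to the points of $S$ in other branches tends to $\prod_{a'\ne a}|\omega^a-\omega^{a'}|^{|T_{a'}|}=N^{d+1}/|\omega^a-\omega^{a_0}|$. We sum over $y\in T_a$ and $a\ne a_0$, discard the terms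 of branch $a_0$, and use \eqref{eq:tau}:
\[
\liminf\delta^d\Lambda(S)\ \ge\ \sum_{a\ne a_0}N^d\Lambda(T_a)\,\frac{|\omega^a-\omega^{a_0}|}{N^{d+1}}\ \ge\ \frac{\tau_N}\theta .
\]

The claim holds for each of the finitely many patterns, so $\max_St_k(S)\le(1+o(1))\,\delta^d\theta/\tau_N$ by \eqref{eq:Lambda}. With \eqref{eq:Bwhole} this gives $\kappa_k(X_\delta)\ge(1-o(1))\,\tau_N\,\kappa_d(Y)$. Let $\delta\to0$ and take the supremum over $Y$.
\end{proof}

\begin{remark}
The degree is chosen so that $S$ is one point short of having $d+1$ points in every branch. With degree $N(d+1)-1$ one could take all $T_a$ equal to the best $T$; the same computation then gives $\delta^d\Lambda(S)\to N\cdot N^d\Lambda(T)/N^{d+1}=1/\theta$, and the factor $\tau_N$ disappears. For $N=2$ the sum in \eqref{eq:tau} equals $1$, so nothing is gained either.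
\end{remark}

\subsection{Adding points}
Lifting produces only special pairs $(n,k)$. Two perturbations reach the others. A point very close to an existing one raises $n$ and is useless to $S$. A very distant point raises both $n$ and $k$, since a monic polynomial has to spend one zero near it.

\begin{lemma}\label{lem:C}
Let $1\le k\le n-1$. Then \emph{(i)} $\rho(n+1,k)\ge\rho(n,k)$ and \emph{(ii)} $\kappa(n+1,k+1)\ge\kappa(n,k)$.
\end{lemma}

\begin{proof}
(i) Fix $\Omega$ with $|\Omega|=n$ and $\lambda^*\in\Omega$, let $\Omega_\varepsilon=\Omega\cup\{\lambda^*+\varepsilon\}$ and $\varepsilon\to0$. Then $M_k^{\Omega_\varepsilon}\ge M_k^\Omega$. Let $S\subseteq\Omega_\varepsilon$ with $|S|=k+1$. If $S$ contains both $\lambda^*$ and $\lambda^*+\varepsilon$, the term of $\lambda^*$ in \eqref{eq:lagrange} has the factor $|\lambda^*+\varepsilon|/|\varepsilon|\to\infty$, and its other factors are positive constants, so $M_k^S\to0$. If $S$ contains $\lambda^*+\varepsilon$ but not $\lambda^*$, replacing the former by the latter gives a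 subset $S_0\subseteq\Omega$ with $k+1$ points, and $M_k^S\to M_k^{S_0}$ by \eqref{eq:lagrange}. All remaining $S$ are subsets of $\Omega$. So the denominator of the ratio for $\Omega_\varepsilon$ tends to that for $\Omega$, while the numerator is not smaller.

(ii) Fix $Y$ with $|Y|=n$, let $r=\max_{y\in Y}|y|$, $X=Y\cup\{R\}$ and $R\to+\infty$. We first bound $t_{k+1}(X)$ from below. A competitor $q$, monic of degree $k+1$, need not vanish at $R$, so we cannot simply divide it by $u-R$. We divide $q(u)-q(R)$ instead and test the quotient, which is monic of degree $k$, against a dual vector. By Lemma~\ref{lem:dual}(a) there is $\sigma\in\mathbb C^Y$ with $\sum_y|\sigma_y|=1/t_k(Y)$, $\sum_y\sigma_yy^j=0$ for $0\le j<k$, and $\sum_y\sigma_yy^k=1$. Then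
\[
1=\sum_y\sigma_y\frac{q(y)-q(R)}{y-R}\le\|q\|_X\Bigl(\frac1{t_k(Y)(R-r)}+\Bigl|\sum_y\frac{\sigma_y}{y-R}\Bigr|\Bigr).
\]
Expand $1/(y-R)=-\sum_{j\ge0}y^jR^{-j-1}$. The terms with $j<k$ are annihilated by $\sigma$, so
\[
\Bigl|\sum_y\frac{\sigma_y}{y-R}\Bigr|\le\frac1{t_k(Y)}\sum_{j\ge k}\frac{r^j}{R^{j+1}}=\frac{(r/R)^k}{t_k(Y)(R-r)},\qquad t_{k+1}(X)\ge\frac{(R-r)\,t_k(Y)}{1+(r/R)^k}.
\]
Because $k\ge1$, the denominator tends to $1$, and $t_{k+1}(X)\ge(1-o(1))R\,t_k(Y)$.

Now let $S\subseteq X$ with $|S|=k+2$. If $R\notin S$, then $t_{k+1}(S)$ does not depend on $R$. If $S=T\cup\{R\}$, we keep the terms of \eqref{eq:Lambda} with $s\in T$ and use $|s-R|\le R+r$; this gives $\Lambda(S)\ge\Lambda(T)/(R+r)$, that is, $t_{k+1}(S)\le(R+r)\,t_k(T)$. For large $R$ it follows that $\max_St_{k+1}(S)\le(R+r)\max_Tt_k(T)$, and $\kappa_{k+1}(X)\ge(1-o(1))\,\kappa_k(Y)$.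
\end{proof}

\subsection{Iteration}
Fix $N\ge3$ and define $a_0=1$, $a_L=Na_{L-1}-1$; then
\[
a_L=N^L-\frac{N^L-1}{N-1},\qquad b_L:=N^L-(a_L-1)=\frac{N^L-1}{N-1}+1 .
\]
Lemma~\ref{lem:B} with $(m,d)=(N^{L-1},a_{L-1}-1)$ leads to the pair $(N^L,Na_{L-1}-2)=(N^L,a_L-1)$. Starting from $\kappa(1,0)=1$ we obtain $\kappa(N^L,a_L-1)\ge\tau_N^L$ for all $L\ge0$. We claim that
\begin{equation}\label{eq:iter}
\rho(n,k)\ge\tau_N^L\qquad\text{whenever }k+1\ge a_L\text{ and }n-k\ge b_L .
\end{equation}
For $L=0$ this says $\rho\ge1$. For $L\ge1$ we have $a_L-1\ge a_1-1=N-2\ge1$, so Lemma~\ref{lem:C}(ii) applies. It raises the degree from $a_L-1$ to $k$ while the difference between the number of points and the degree stays $b_L$, and gives $\kappa(k+b_L,k)\ge\tau_N^L$. Lemma~\ref{lem:A} gives $\rho(k+b_L,k)\ge\tau_N^L$, and Lemma~\ref{lem:C}(i) raises the number of points to $n$.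

For $N=3$ and $L=2$ we have $a_2=5$, $b_2=5$ and $\tau_3^2=4/3$. So $\rho(n,k)\ge4/3$ for $k\ge4$ and $n\ge k+5$, and $4/3>4/\pi$.

For $N=4$ we have $\tau_4=\frac{1+\sqrt2}2=4^\alpha$, $a_L=\frac{2\cdot4^L+1}3$ and $b_L=\frac{4^L+2}3$. Given $(n,k)$, let $L\ge0$ be the largest integer with $a_L\le k+1$ and $b_L\le n-k$; it exists because $a_0=b_0=1$ and $a_L\to\infty$. If $a_{L+1}>k+1$, then $4^{L+1}>\frac{3(k+1)-1}2\ge k+1$. If $b_{L+1}>n-k$, then $4^{L+1}>3(n-k)-2\ge n-k$. One of the two holds, so $4^{L+1}>\mu$, and \eqref{eq:iter} gives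
\[
\rho(n,k)\ge\tau_4^L=\tau_4^{-1}\,(4^{L+1})^\alpha\ge2(\sqrt2-1)\,\mu^\alpha .
\]
This proves the lower bounds in Theorem~\ref{thm:two}. \qed

\begin{remark}
Each lifting multiplies the size by $N$ and the ratio by $\tau_N$, so \eqref{eq:iter} yields the exponent $\log_N\tau_N$. It is largest for $N=4$: by \eqref{eq:tau}, $\log_3\tau_3<0.131$ and $\log_5\tau_5<0.130$, and $\log_N\tau_N<\log_6(4/\pi)<0.135$ for $N\ge6$.
\end{remark}

\section{A random subset: the upper bound in Theorem~\ref{thm:two}}\label{sec:upper}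

Fix $\Omega$ and $k$, let $M=M_k^\Omega$, and let $Q\in\mathcal P_k$ be a minimizer in \eqref{eq:M}: $Q(0)=1$ and $\|Q\|_\Omega=M$. We first replace the maximum norm on $\Omega$ by a weighted $L^2$ norm on few points without lowering the extremal value; the $L^2$ problem is then accessible through determinants. We use Carath\'eodory's theorem: a point in the convex hull of a subset of $\mathbb R^D$ is a convex combination of at most $D+1$ points of that subset.

\begin{proposition}\label{prop:measure}
There are a set $E\subseteq\Omega$ with $k+1\le|E|\le\min(n,2k+1)$ and weights $p_\lambda>0$ $(\lambda\in E)$ with $\sum_Ep_\lambda=1$ such that $|Q|=M$ on $E$,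
\begin{equation}\label{eq:orth}
\sum_{\lambda\in E}p_\lambda\,\overline{Q(\lambda)}\,\lambda^j=0\qquad(j=1,\dots,k),
\end{equation}
and
\begin{equation}\label{eq:L2}
M^2|q(0)|^2\le\sum_{\lambda\in E}p_\lambda|q(\lambda)|^2\qquad(q\in\mathcal P_k).
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:dual}(a) there is $c\in\mathbb C^\Omega$ with $\sum c_\lambda q(\lambda)=q(0)$ on $\mathcal P_k$ and $\sum|c_\lambda|=1/M$. For $q=Q$ we get $1=\sum c_\lambda Q(\lambda)\le\sum|c_\lambda||Q(\lambda)|\le M\sum|c_\lambda|=1$. Equality forces $|Q(\lambda)|=M$ and $c_\lambda Q(\lambda)=M|c_\lambda|$ on the support $E_0$ of $c$. Hence $c_\lambda=p_\lambda\overline{Q(\lambda)}/M^2$ on $E_0$ with $p_\lambda=M|c_\lambda|$ and $\sum p_\lambda=1$. Taking $q(z)=z^j$ gives \eqref{eq:orth} on $E_0$. In other words, $0$ lies in the convex hull of the vectors $(\overline{Q(\lambda)}\lambda^j)_{j=1}^k\in\mathbb C^k\cong\mathbb R^{2k}$, $\lambda\in E_0$. Carath\'eodory's theorem gives new weights, again called $p_\lambda$, positive on a set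 $E\subseteq E_0$ with $|E|\le2k+1$, with sum $1$, and satisfying \eqref{eq:orth}.

The new weights still represent evaluation at $0$. Put $c'_\lambda=p_\lambda\overline{Q(\lambda)}/M^2$ for $\lambda\in E$. By \eqref{eq:orth}, $\sum c'_\lambda q(\lambda)=q(0)\sum c'_\lambda$ for $q\in\mathcal P_k$. For $q=Q$ the left side is $\sum p_\lambda|Q(\lambda)|^2/M^2=1$, so $\sum c'_\lambda=1$. Since $|c'_\lambda|=p_\lambda/M$, we obtain $M|q(0)|\le\sum p_\lambda|q(\lambda)|$, and the Cauchy--Schwarz inequality gives \eqref{eq:L2}. Finally, if $|E|\le k$, then $q(z)=\prod_{\lambda\in E}(1-z/\lambda)$, which is defined because $0\notin\Omega$, would contradict \eqref{eq:L2}.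
\end{proof}

By \eqref{eq:L2}, $M_k^E\ge M$, so $2k+1$ points always determine $M_k^\Omega$ exactly. It remains to select $k+1$ of the $\nu:=|E|$ points of $E$. For a finite set $S$ let $|V(S)|$ be the product of $|s-s'|$ over unordered pairs in $S$; it is the modulus of the Vandermonde determinant $\det(s^j)_{s\in S,\,0\le j<|S|}$. Separating the pairs that contain $s$, respectively $0$, we can write the terms of \eqref{eq:lagrange} as
\begin{equation}\label{eq:ellV}
|\ell_s(0)|=\frac{|V((S\setminus\{s\})\cup\{0\})|}{|V(S)|}.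
\end{equation}
No single rule for choosing $S$ suggests itself, so we average. If $S$ is chosen with probability proportional to $|V(S)|^2\prod_Sp_s$, the denominator in the square of \eqref{eq:ellV} cancels, and both the normalizing constant and the resulting sum are determinants. The tool is the Cauchy--Binet formula: if $F$ is an $r\times\nu$ matrix, $D=\mathrm{diag}(p_\lambda)$ and $r\le\nu$, then $\det(FDF^*)=\sum_{|S|=r}|\det F_S|^2\prod_{s\in S}p_s$, where $F_S$ consists of the columns of $F$ indexed by $S$.

\begin{proof}[Proof of the upper bound]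
Let $H=(H_{jl})_{j,l=0}^k$ with $H_{jl}=\sum_Ep_\lambda\lambda^j\overline{\lambda}^{\,l}$, and let $H'$ be $H$ without row and column $0$. For $\beta\in\mathbb C^{k+1}$ and $q(z)=\sum_j\overline{\beta_j}z^j$ we have $\beta^*H\beta=\sum_Ep_\lambda|q(\lambda)|^2$. As $\nu\ge k+1$, the matrix $H$ is positive definite. Cauchy--Binet with $F=(\lambda^j)_{0\le j\le k,\,\lambda\in E}$, and with $F$ deprived of its row $j=0$, gives
\[
\det H=\sum_{S\subseteq E,\,|S|=k+1}|V(S)|^2\prod_{s\in S}p_s,\qquad\det H'=\sum_{T\subseteq E,\,|T|=k}|V(T\cup\{0\})|^2\prod_{t\in T}p_t ;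
\]
for the second formula, $|\det(t^j)_{t\in T,\,1\le j\le k}|=|V(T)|\prod_T|t|=|V(T\cup\{0\})|$.

By Cramer's rule $\gamma:=(H^{-1})_{00}=\det H'/\det H>0$. The vector $\beta=H^{-1}e_0/\gamma$, with $e_0$ the first unit vector, has $\beta_0=1$ and $\beta^*H\beta=1/\gamma$. The corresponding $q$ has $q(0)=1$, so \eqref{eq:L2} gives $M^2\le1/\gamma$, that is,
\begin{equation}\label{eq:dets}
\frac{\det H'}{\det H}\le\frac1{M^2}.
\end{equation}

For $S\subseteq E$ with $|S|=k+1$ let $w(S)=|V(S)|^2\prod_Sp_s/\det H$. These numbers are positive with sum $1$. By \eqref{eq:lagrange} and the Cauchy--Schwarz inequality,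
\begin{equation}\label{eq:CS}
\frac1{(M_k^S)^2}=\Bigl(\sum_{s\in S}|\ell_s(0)|\Bigr)^2\le\sum_{s\in S}\frac{|\ell_s(0)|^2}{p_s}\cdot\sum_{s\in S}p_s\le\sum_{s\in S}\frac{|\ell_s(0)|^2}{p_s}.
\end{equation}
Multiply by $w(S)$, insert \eqref{eq:ellV}, and sum over $S$. Each $k$-element set $T\subseteq E$ occurs as $S\setminus\{s\}$ once for each $s\in E\setminus T$, that is, $\nu-k$ times. With \eqref{eq:dets},
\[
\sum_S\frac{w(S)}{(M_k^S)^2}\le\frac1{\det H}\sum_S\sum_{s\in S}|V((S\setminus\{s\})\cup\{0\})|^2\prod_{s'\in S\setminus\{s\}}p_{s'}=(\nu-k)\frac{\det H'}{\det H}\le\frac{\nu-k}{M^2}.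
\]
Some $S$ is not above the average, so $M\le\sqrt{\nu-k}\,M_k^S$. Since $\nu\le\min(n,2k+1)$, we have $\nu-k\le\min(n-k,k+1)=\mu$. Together with Section~\ref{sec:lower}, this proves Theorem~\ref{thm:two}.
\end{proof}

\begin{remark}
The argument shows where the real and complex cases part. If $\Omega\subset\mathbb R$, replacing the coefficients of $Q$ by their real parts does not increase $|Q|$ on $\Omega$, so $Q$ may be taken real. The vectors in the proof of Proposition~\ref{prop:measure} then lie in $\mathbb R^k$, Carath\'eodory's theorem gives $\nu=k+1$, and $M_k^E=M_k^\Omega$. This is the real case quoted in the introduction.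
\end{remark}

\section{The case $k=1$: proof of Theorem~\ref{thm:one}}\label{sec:k1}

For $k=1$ and $n\ge3$, Theorem~\ref{thm:two} gives only $\rho(n,1)\le\sqrt2$, which exceeds $4/\pi$. For the cube roots of unity the loss occurs in the last step of \eqref{eq:CS}: there $Q=1$ is a minimizer, \eqref{eq:orth} forces $p_\lambda=\frac13$, and keeping $\sum_Sp_s=\frac23$ would give $\sqrt{2\cdot 2/3}=2/\sqrt3$. In general we argue geometrically, reading \eqref{eq:orth} as an equilibrium of at most three vectors in the plane.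

Let $Q(\lambda)=1-c\lambda$, $M=M_1^\Omega$, and $E$, $p$ be as in Proposition~\ref{prop:measure}, so $|E|\in\{2,3\}$. For $\lambda\in E$ put $z_\lambda=Q(\lambda)/M$, which has modulus $1$, and $w_\lambda=\overline{z_\lambda}\,\lambda$. Then $|w_\lambda|=|\lambda|>0$, and \eqref{eq:orth} says $\sum_Ep_\lambda w_\lambda=0$. Passing from $\lambda$ to $w_\lambda$ preserves moduli, and it scales distances by a fixed factor:
\begin{equation}\label{eq:dist}
|\lambda-\lambda'|=M\,|w_\lambda-w_{\lambda'}|\qquad(\lambda,\lambda'\in E).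
\end{equation}
Indeed, if $c\ne0$, then $\lambda=(1-Mz_\lambda)/c$ and $w_\lambda=(\overline{z_\lambda}-M)/c$, so both sides equal $M|z_\lambda-z_{\lambda'}|/|c|$. If $c=0$, then $M=1$, $z_\lambda=1$ and $w_\lambda=\lambda$.

A combination with positive weights of vectors in an open half-plane through the origin is nonzero, so the $w_\lambda$ lie in no such half-plane. Mark their directions on the unit circle. There are at most three directions, and the cyclic gaps between consecutive ones sum to $360^\circ$. No gap exceeds $180^\circ$, for otherwise all directions would lie in an arc shorter than $180^\circ$, hence in an open half-plane. In particular there are at least two directions, and the largest gap $\theta$ satisfies $120^\circ\le\theta\le180^\circ$. Let $w_\lambda,w_{\lambda'}$ be vectors at the ends of this gap, with lengths $a=|\lambda|$ and $b=|\lambda'|$. Since $\cos\theta\le-\frac12$,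
\[
|w_\lambda-w_{\lambda'}|^2=a^2+b^2-2ab\cos\theta\ge a^2+b^2+ab=\tfrac34(a+b)^2+\tfrac14(a-b)^2\ge\tfrac34(a+b)^2 .
\]
For $S=\{\lambda,\lambda'\}$, formulas \eqref{eq:lagrange} and \eqref{eq:dist} give
\[
M_1^S=\frac{|\lambda-\lambda'|}{|\lambda|+|\lambda'|}=\frac{M\,|w_\lambda-w_{\lambda'}|}{a+b}\ge\frac{\sqrt3}2\,M .
\]
Hence $\rho(n,1)\le2/\sqrt3$. By Section~\ref{sec:roots}, $\rho(3,1)\ge\tau_3=2/\sqrt3$, and Lemma~\ref{lem:C}(i) extends this to all $n\ge3$. Finally, $2/\sqrt3<4/\pi$ because $\pi<2\sqrt3$. \qed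

\begin{thebibliography}{9}

\bibitem{LT} Liesen and Tich\'y, 2004; as quoted in \cite{problem}.

\bibitem{problem} \texttt{https://www.karlin.mff.cuni.cz/\textasciitilde ptichy/download/present/2019MFF.pdf}

\end{thebibliography}
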